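\title{A retract of a subcompact space need not be subcompact}

\begin{abstract}
A regular space is subcompact if it has a base of nonempty open sets in which every regular filter base has nonempty intersection. We construct in ZFC a zero-dimensional subcompact space with a closed continuous retract that is not subcompact. The proof has two parts. First, the retracts of subcompact spaces are exactly the regular spaces with a representing triple, a form of completeness that concerns names of open sets rather than the sets themselves. Second, there is a space with a representing triple on which the player Nonempty has no stationary winning strategy in the Banach--Mazur game, while on a subcompact space such a strategy exists.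
\end{abstract}

\section{Subcompact spaces and their retracts}\label{sec:intro}

All spaces in this paper are regular, and regular includes $T_1$: points are closed, and every neighborhood of a point contains the closure of a neighborhood of that point. A nonempty family $\mathcal F$ of open subsets of a space $X$ is a \emph{regular filter base} if for all $U,W\in\mathcal F$ there is $V\in\mathcal F$ with $\operatorname{cl}V\subseteq U\cap W$. The space $X$ is \emph{subcompact} if it has a base $\mathcal B$ of nonempty open sets such that $\bigcap\mathcal F\neq\emptyset$ for every regular filter base $\mathcal F\subseteq\mathcal B$; we then say that $\mathcal B$ \emph{witnesses} subcompactness.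

Two properties of a regular filter base $\mathcal F$ of nonempty sets follow from the definition. By induction, the intersection of finitely many members of $\mathcal F$ contains a member of $\mathcal F$, so it is nonempty. And $\bigcap\mathcal F=\bigcap\{\operatorname{cl}V:V\in\mathcal F\}$, because each $U\in\mathcal F$ contains $\operatorname{cl}V$ for some $V\in\mathcal F$. Subcompactness thus says that nested families of basic sets do not shrink to a hole. It is a completeness property, as the following examples show.

\begin{example}\label{ex:first}
(a) \emph{A compact space is subcompact.} Any base of nonempty open sets is a witness, since the closures of the members of $\mathcal F$ have the finite intersection property.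

(b) \emph{A complete metric space is subcompact.} Let $\mathcal B$ consist of the open balls $K(x,r)$ with $r\in\{2^{-n}:n<\omega\}$, and let $\mathcal F\subseteq\mathcal B$ be a regular filter base. Suppose first that there are $U_k\in\mathcal F$ of diameter less than $1/k$ for all $k\geq1$, and pick $x_k\in U_k$. Any two members of $\mathcal F$ meet, so $(x_k)$ is a Cauchy sequence, and its limit lies in $\operatorname{cl}U$ for every $U\in\mathcal F$ because $U$ meets every $U_k$. Otherwise only finitely many radii $r_1,\dots,r_n$ occur in $\mathcal F$. For one of them, say $r$, every member of $\mathcal F$ contains a member of $\mathcal F$ of radius $r$: if $U_i\in\mathcal F$ contained none of radius $r_i$ for each $i$, a member of $\mathcal F$ inside $U_1\cap\dots\cap U_n$ could have no radius at all. Fix $K(x_0,r)\in\mathcal F$. Given $U\in\mathcal F$, there is a ball $K(y,r)\subseteq U\cap K(x_0,r)$; then $d(x_0,y)<r$, so $x_0\in K(y,r)\subseteq U$.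

(c) \emph{The space $\mathbb Q=\{x_n:n<\omega\}$ is not subcompact.} In any base of nonempty open sets choose $V_0,V_1,\dots$ with $\operatorname{cl}V_{n+1}\subseteq V_n\setminus\{x_n\}$. This is a regular filter base with empty intersection.

(d) \emph{A closed subspace of a subcompact space need not be subcompact.} Let $M$ be the real line with the topology whose base consists of the sets $\{x\}$ with $x$ irrational and the intervals $(a,b)$ with $a<b$ rational. This topology refines the usual one, and rational points keep their usual neighborhoods. Hence each $\{x\}$ in the base is clopen, the closure of $(a,b)$ in $M$ is $[a,b]$, and $M$ is regular. If a regular filter base in this base contains a singleton $\{x\}$, then all its members meet $\{x\}$; if it does not, the closures $[a,b]$ of its members have a common point by compactness in the usual topology. So $M$ is subcompact, and $\mathbb Q$ with its usual topology is a closed subspace of $M$.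
\end{example}

A subspace $X\subseteq Y$ is a \emph{continuous retract} of $Y$ if there is a continuous map $r\colon Y\to X$, called a retraction, with $r(x)=x$ for all $x\in X$. The following question comes from \cite{coding}.

\medskip
\noindent\textbf{Question.} \emph{If $Y$ is subcompact and $X\subseteq Y$ is a continuous retract of $Y$, must $X$ be subcompact?}
\medskip

There is reason to expect a positive answer. A retract is a continuous image of $Y$, and it is also closed in $Y$, being the set $\{y:r(y)=y\}$ in a Hausdorff space. So retracts of compact spaces are compact and retracts of complete metric spaces are complete. The bad closed subspace in Example~\ref{ex:first}(d) is no counterexample, since $\mathbb Q$ is not a retract of any subcompact space (Remark~\ref{rem:memory}). And a retraction seems to be the right tool: find a point in $Y$ by subcompactness, then push it into $X$. Nevertheless the answer is no. Recall that a space is \emph{zero-dimensional} if it has a base of clopen sets.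

\begin{theorem}\label{thm:main}
In ZFC there is a subcompact space $Y$ with a closed continuous retract $X$ that is not subcompact. In the example, $Y$ is zero-dimensional and $Y\setminus X$ is a dense set of isolated points.
\end{theorem}

In Sections~\ref{sec:triples} and~\ref{sec:converse} we determine what a retract does inherit from a subcompact space and show that this property characterizes such retracts (Theorem~\ref{thm:classification}). Section~\ref{sec:game} compares it with subcompactness by means of the Banach--Mazur game: the difference is that between a player who may remember the past and one who sees only the last move. Sections~\ref{sec:space}--\ref{sec:predict} build a space in which memory is both sufficient and necessary, and Section~\ref{sec:conclusion} draws the conclusions, including a stronger form of the failure of subcompactness (Theorem~\ref{thm:strong}).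

\emph{Notation.} An ordinal is the set of smaller ordinals; $\omega_1$ is the first uncountable ordinal, and we use that a countable set of countable ordinals has a countable supremum. A sequence is a function on an ordinal, viewed as a set of pairs, so $t\subseteq t'$ means that $t'$ extends $t$. Two sequences are \emph{comparable} if one extends the other, and two sequences with a common extension are comparable. We write $t{\upharpoonright}\beta$ for restriction and $t^\frown\langle y\rangle$ for $t$ followed by the entry $y$. The set of finite $0$--$1$ sequences is $2^{<\omega}$, the length of $s\in 2^{<\omega}$ is $|s|$, and $[s]=\{p\in2^\omega:s\subseteq p\}$. Each $[s]$ is an uncountable clopen subset of the Cantor set $2^\omega$.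

\section{What a retract inherits: representing triples}\label{sec:triples}

Let $\mathcal B$ witness that $Y$ is subcompact and let $r\colon Y\to X$ be a retraction. The obvious base for $X$ consists of the nonempty traces $V\cap X$ with $V\in\mathcal B$. Given a regular filter base of traces, we would like to find a point $y$ in all the corresponding sets $V$ and to show that $r(y)$ lies in all the traces. The second step works if every $U$ in the family has a successor $V$ in the family with $r[V]\subseteq U$. The first step is the real obstacle: the inclusion $\operatorname{cl}(V\cap X)\subseteq U\cap X$ says nothing about $U$ and $V$ outside $X$, so the sets $V$ need not form a filter base in $Y$. What the argument proves is a statement about families of traces whose \emph{names} $V\in\mathcal B$ fit together. The next definition isolates it.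

\begin{definition}\label{def:triple}
A \emph{representing triple} for a space $X$ is a triple $(Q,\ll,B)$, where $\ll$ is a transitive relation on the set $Q$ and $B$ maps $Q$ to the nonempty open subsets of $X$, such that
\begin{itemize}
\item[(R1)] $\{B(q):q\in Q\}$ is a base of $X$;
\item[(R2)] $q\ll q'$ implies $B(q')\subseteq B(q)$;
\item[(R3)] if $x\in B(q)\cap B(q')$, there is $q''\in Q$ with $x\in B(q'')$, $q\ll q''$ and $q'\ll q''$;
\item[(R4)] $\bigcap_{q\in D}B(q)\neq\emptyset$ for every directed set $D\subseteq Q$.
\end{itemize}
Here $D$ is \emph{directed} if it is nonempty and for all $q,q'\in D$ there is $q''\in D$ with $q\ll q''$ and $q'\ll q''$.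
\end{definition}

Think of $q$ as a name of the open set $B(q)$. An open set may have many names, and whether $q\ll q'$ holds need not be determined by $B(q)$ and $B(q')$. In a directed set every $q$ has a successor $q''\in D$ with $q\ll q''$ (take $q'=q$), and a chain $q_0\ll q_1\ll\cdots$ is directed by transitivity. If $\mathcal B$ witnesses that $X$ is subcompact, let every $U\in\mathcal B$ name itself and let $U\ll V$ mean $\operatorname{cl}V\subseteq U$; then the directed sets are exactly the regular filter bases in $\mathcal B$, and (R4) is the definition of subcompactness. This is the case $Y=X$ of Proposition~\ref{prop:inherit} below.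

\begin{theorem}\label{thm:classification}
For a regular space $X$ the following are equivalent:
\begin{itemize}
\item[(1)] $X$ has a representing triple;
\item[(2)] $X$ is a closed continuous retract of a subcompact space;
\item[(3)] $X$ is a continuous retract of a subcompact space.
\end{itemize}
\end{theorem}

The implication (2)$\Rightarrow$(3) is trivial, (3)$\Rightarrow$(1) is Proposition~\ref{prop:inherit}, and (1)$\Rightarrow$(2) is Proposition~\ref{prop:envelope}.

\begin{proposition}\label{prop:inherit}
A continuous retract of a subcompact space has a representing triple.
\end{proposition}

\begin{proof}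
Let $\mathcal B$ witness that $Y$ is subcompact and let $r\colon Y\to X$ be a retraction. Put $Q=\{V\in\mathcal B:V\cap X\neq\emptyset\}$ and $B(V)=V\cap X$, and let
\[
U\ll V\quad\text{if and only if}\quad \operatorname{cl}_YV\subseteq U\ \text{ and }\ r[V]\subseteq U .
\]
If $U\ll V\ll W$, then $\operatorname{cl}_YW\subseteq V\subseteq U$ and $r[W]\subseteq V\subseteq U$, so $U\ll W$. The nonempty traces of a base of $Y$ form a base of $X$, which is (R1), and $U\ll V$ implies $V\subseteq U$, which gives (R2).

For (R3) let $x\in X\cap U\cap U'$. The set $G=U\cap U'\cap r^{-1}(U\cap U'\cap X)$ is open in $Y$ and contains $x$ because $r(x)=x$. As $Y$ is regular, there is $V\in\mathcal B$ with $x\in V$ and $\operatorname{cl}_YV\subseteq G$. Then $V\in Q$, $x\in B(V)$, and both $\operatorname{cl}_YV$ and $r[V]$ are contained in $U\cap U'$. So $U\ll V$ and $U'\ll V$.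

For (R4) let $D\subseteq Q$ be directed. By the first clause in the definition of $\ll$, the family $D$ is a regular filter base in $\mathcal B$, so there is $y\in\bigcap D$. Given $U\in D$, pick $V\in D$ with $U\ll V$; by the second clause $r(y)\in r[V]\subseteq U$. Hence $r(y)\in U\cap X=B(U)$ for all $U\in D$.
\end{proof}

\section{From a triple to a subcompact space}\label{sec:converse}

Now let $X$ have a representing triple. We want a space $Y\supseteq X$ with a base in which the names have become sets, so that a filter base of basic sets yields a directed set of names. To this end we add, for every name $q$ and every $z\in B(q)$, an isolated point $(z,q)$, and we enlarge $B(q)$ to a set $N(q)$ that contains $(z,q')$ exactly when $q'=q$ or $q\ll q'$. The second coordinate of the new points lets us read the relation between names off the inclusions between the sets $N(q)$; the first coordinate defines the retraction.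

One preparation is needed, and the one-point space shows why. Let $X=\{x\}$ and $Q=\{q\}$ with $q\ll q$. The recipe gives $Y=\{x,(x,q)\}$, where $Y$ is the only neighborhood of $x$, and this space is not $T_1$. If instead $Q=\omega$ with the relation $<$, then $N(m)=\{x\}\cup\{(x,k):k\geq m\}$, and $Y$ is a convergent sequence with limit $x$. In general we pass from $Q$ to $Q\times\omega$.

\begin{proposition}\label{prop:envelope}
Let $X$ be a regular space with a representing triple $(Q,\ll,B)$. Then $X$ is a closed continuous retract of a subcompact space $Y$ in which $Y\setminus X$ is a dense set of isolated points. If every $B(q)$ is clopen in $X$, then $Y$ is zero-dimensional.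
\end{proposition}

\begin{proof}
\emph{Ranking the names.} On $Q\times\omega$ put $B(q,m)=B(q)$, and let $(q,m)\ll(q',m')$ mean that $q\ll q'$ and $m<m'$. This relation is transitive, and (R1) and (R2) hold since the named sets are the same. For (R3) take $q''$ as given by (R3) for $Q$ and any $m''>\max(m,m')$. For (R4) note that the projection to $Q$ of a directed subset of $Q\times\omega$ is directed and names the same sets. Replacing $Q$ by $Q\times\omega$ and letting $\rho$ be the second coordinate, we may assume that there is a map $\rho\colon Q\to\omega$ such that $q\ll q'$ implies $\rho(q)<\rho(q')$, and such that for every $x\in X$ and $n<\omega$ there is $q$ with $x\in B(q)$ and $\rho(q)>n$.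

Write $q\leq q'$ for ``$q=q'$ or $q\ll q'$''. This relation is transitive; $q\leq q'$ implies $B(q')\subseteq B(q)$ and $\rho(q)\leq\rho(q')$; and $q\leq q'\ll q''$ implies $q\ll q''$.

\emph{The space.} Let $E=\{(z,q):q\in Q,\ z\in B(q)\}$, let $Y$ be the disjoint union of $X$ and $E$, and put
\[
N(q)=B(q)\cup\{(z,q')\in E:q\leq q'\},\qquad
\mathcal B=\{N(q):q\in Q\}\cup\{\{e\}:e\in E\}.
\]
The property that the construction is designed for is
\begin{equation}\label{eq:visible}
N(q')\subseteq N(q)\quad\text{if and only if}\quad q\leq q'.
\end{equation}
Indeed, if $q\leq q'$, then $B(q')\subseteq B(q)$, and $q'\leq u$ implies $q\leq u$. Conversely, if $N(q')\subseteq N(q)$, pick $z\in B(q')$; then $(z,q')\in N(q')\subseteq N(q)$, which means $q\leq q'$.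

The family $\mathcal B$ covers $Y$ by (R1). If a point $e\in E$ lies in two members of $\mathcal B$, then $\{e\}$ is contained in both. If a point $x\in X$ lies in two members, these are $N(q)$ and $N(q')$ with $x\in B(q)\cap B(q')$, and (R3) and \eqref{eq:visible} give $q''$ with $x\in N(q'')\subseteq N(q)\cap N(q')$. So $\mathcal B$ is a base of a topology on $Y$. The points of $E$ are isolated, hence $X$ is closed. Since $N(q)\cap X=B(q)$, the subspace topology on $X$ is the given one by (R1). Each $N(q)$ contains a point $(z,q)$, so $E$ is dense.

\emph{The retraction.} Let $r(x)=x$ for $x\in X$ and $r(z,q)=z$. If $(z,q')\in N(q)$, then $z\in B(q')\subseteq B(q)$; hence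
\begin{equation}\label{eq:retract}
r[N(q)]\subseteq B(q).
\end{equation}
If $x\in X$ and $V$ is a neighborhood of $r(x)=x$ in $X$, choose $q$ with $x\in B(q)\subseteq V$; then $r$ maps the neighborhood $N(q)$ of $x$ into $V$. At isolated points continuity is automatic.

\emph{Points are closed.} A point of $X$ is closed in $X$, and $X$ is closed in $Y$. Let $e=(z,q_0)\in E$. Other points of $E$ are isolated, so they are not in the closure of $\{e\}$. For $x\in X$ choose $q$ with $x\in B(q)$ and $\rho(q)>\rho(q_0)$; then $q\not\leq q_0$, so $e\notin N(q)$. Thus $\{e\}$ is clopen. This is the only use of $\rho$.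

\emph{Regularity.} At $e\in E$ use the clopen neighborhood $\{e\}$. For points of $X$ we first show that
\begin{equation}\label{eq:closure}
\operatorname{cl}_YN(q)\subseteq N(q)\cup\operatorname{cl}_XB(q).
\end{equation}
A point of $E$ in the closure of $N(q)$ lies in $N(q)$, being isolated. A point $x\in X$ in the closure of $N(q)$ satisfies $x=r(x)\in\operatorname{cl}_Xr[N(q)]\subseteq\operatorname{cl}_XB(q)$ by continuity and \eqref{eq:retract}. Now let $x\in X\cap N(q)=B(q)$. Regularity of $X$, which is used only here, and (R1) give $q_1$ with $x\in B(q_1)$ and $\operatorname{cl}_XB(q_1)\subseteq B(q)$. The name $q_1$ need not be related to $q$, so we use (R3) to get $q_2$ with $x\in B(q_2)$, $q\ll q_2$ and $q_1\ll q_2$. By \eqref{eq:closure} and \eqref{eq:visible},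
\[
\operatorname{cl}_YN(q_2)\subseteq N(q_2)\cup\operatorname{cl}_XB(q_1)\subseteq N(q)\cup B(q)=N(q).
\]
If every $B(q)$ is clopen, \eqref{eq:closure} shows that every $N(q)$ is closed, so $\mathcal B$ consists of clopen sets.

\emph{Subcompactness.} The members of $\mathcal B$ are nonempty. Let $\mathcal F\subseteq\mathcal B$ be a regular filter base. If $\{e\}\in\mathcal F$, then every member of $\mathcal F$ meets $\{e\}$, so $e\in\bigcap\mathcal F$. Otherwise $\mathcal F=\{N(q):q\in D\}$ with $D=\{q:N(q)\in\mathcal F\}\neq\emptyset$, and by \eqref{eq:visible} any $q,q'\in D$ have a bound $q''\in D$ with $q\leq q''$ and $q'\leq q''$. This falls short of directedness because $q''$ may equal $q$ or $q'$, so there are two cases.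

Suppose that some $q\in D$ has no $u\in D$ with $q\ll u$. Then for each $q'\in D$ the bound $q''$ of $q$ and $q'$ is $q$ itself, so $q'\leq q$ and $N(q)\subseteq N(q')$. Hence $\bigcap\mathcal F=N(q)\neq\emptyset$.

Suppose that every element of $D$ has a successor in $D$. Given $q,q'\in D$, take a bound $q''\in D$ and $u\in D$ with $q''\ll u$; then $q\ll u$ and $q'\ll u$. So $D$ is directed, and (R4) gives $\emptyset\neq\bigcap_{q\in D}B(q)\subseteq\bigcap\mathcal F$.
\end{proof}

This completes the proof of Theorem~\ref{thm:classification}. It remains to find a space that has a representing triple and is not subcompact.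

\section{The Banach--Mazur game}\label{sec:game}

To show that a space is not subcompact we must defeat every base. A game turns this into one statement. In the \emph{Banach--Mazur game} on a nonempty space $X$, players Empty and Nonempty alternately choose nonempty open sets
\[
O_0\supseteq V_0\supseteq O_1\supseteq V_1\supseteq\cdots,
\]
where Empty chooses the $O_i$ and Nonempty the $V_i$. Nonempty wins if $\bigcap_iO_i\neq\emptyset$. A strategy for Nonempty determines $V_i$ from $O_0,\dots,O_i$. A \emph{stationary} strategy depends only on the opponent's last move: it is a map $\sigma$ that assigns to each nonempty open set $O$ a nonempty open set $\sigma(O)\subseteq O$, and it is \emph{winning} if $\bigcap_iO_i\neq\emptyset$ for every sequence of nonempty open sets with $O_{i+1}\subseteq\sigma(O_i)$ for all $i$. A \emph{$\pi$-base} of $X$ is a family $\mathcal P$ of nonempty open sets such that every nonempty open set contains a member of $\mathcal P$. A base of nonempty open sets is a $\pi$-base.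

\begin{lemma}\label{lem:stationary}
Suppose that $X$ has a $\pi$-base $\mathcal P$ such that every countable regular filter base $\mathcal F\subseteq\mathcal P$ has nonempty intersection; this holds if $X$ is subcompact. Then Nonempty has a stationary winning strategy on $X$.
\end{lemma}

\begin{proof}
For a nonempty open set $O$, regularity gives a nonempty open set $W$ with $\operatorname{cl}W\subseteq O$; let $\sigma(O)$ be a member of $\mathcal P$ contained in $W$. If $O_{i+1}\subseteq\sigma(O_i)$ for all $i$, then $\operatorname{cl}\sigma(O_{i+1})\subseteq O_{i+1}\subseteq\sigma(O_i)$. So the sets $\sigma(O_i)$ decrease, and $\operatorname{cl}\sigma(O_{j+1})\subseteq\sigma(O_i)\cap\sigma(O_j)$ for $i\leq j$. Thus $\{\sigma(O_i):i<\omega\}$ is a countable regular filter base in $\mathcal P$, and $\emptyset\neq\bigcap_i\sigma(O_i)\subseteq\bigcap_iO_i$.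
\end{proof}

\begin{remark}\label{rem:memory}
If $X$ has a representing triple, Nonempty still has a winning strategy, but the natural one remembers a name. Nonempty answers $O_0$ with some $B(q_0)\subseteq O_0$. Given $O_{i+1}\subseteq B(q_i)$, Nonempty picks $q'$ with $B(q')\subseteq O_{i+1}$ and $x\in B(q')$, takes $q_{i+1}$ with $q_i\ll q_{i+1}$ and $q'\ll q_{i+1}$ by (R3), and answers $B(q_{i+1})\subseteq B(q')\subseteq O_{i+1}$. The chain $q_0\ll q_1\ll\cdots$ is directed, so Nonempty wins by (R4). On $\mathbb Q=\{x_n:n<\omega\}$, Empty wins by playing $O_{i+1}=V_i\setminus\{x_i\}$; hence $\mathbb Q$ has no representing triple and, by Proposition~\ref{prop:inherit}, is not a retract of a subcompact space.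
\end{remark}

So we look for a space in which Nonempty needs a piece of information that a name can carry but that cannot be recovered from the current open set.

\section{A point and a list of forbidden values}\label{sec:space}

In our space the players build two things at once: a point $p$ of the Cantor set, digit by digit, and a growing list of values that $p$ is forbidden to take. For $\lambda\in\{\omega,\omega_1\}$ let $T_\lambda=\bigcup_{\alpha<\lambda}(2^\omega)^\alpha$ be the set of sequences of points of $2^\omega$ of length less than $\lambda$, and let
\[
X_\lambda=\{(p,b):p\in2^\omega,\ b\colon\lambda\to2^\omega,\ p\notin\operatorname{ran}b\},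
\]
\[
O(s,t)=\{(p,b)\in X_\lambda:s\subseteq p,\ t\subseteq b\}\qquad(s\in2^{<\omega},\ t\in T_\lambda).
\]
The counterexample is $X_{\omega_1}$; the space $X_\omega$ serves for comparison.

\begin{lemma}\label{lem:basic}
Let $\lambda\in\{\omega,\omega_1\}$.
\begin{itemize}
\item[(a)] If $c\colon\delta\to2^\omega$ with $\delta\leq\lambda$ and $p\notin\operatorname{ran}c$, there is $b\supseteq c$ with $(p,b)\in X_\lambda$. Every $O(s,t)$ is nonempty.
\item[(b)] If $O(s,t)$ meets $O(s',t')$, then $s,s'$ are comparable, $t,t'$ are comparable, and the intersection is $O(s\cup s',t\cup t')$. So the sets $O(s,t)$ form a base of a topology on $X_\lambda$.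
\item[(c)] Every $O(s,t)$ is clopen, and $X_\lambda$ is zero-dimensional and Hausdorff, hence regular.
\item[(d)] $O(s',t')\subseteq O(s,t)$ if and only if $s\subseteq s'$ and $t\subseteq t'$. In particular the set $O(s,t)$ determines $(s,t)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Extend $c$ by a constant value different from $p$. Given $(s,t)$, the set $[s]$ is uncountable and $\operatorname{ran}t$ is countable, so there is $p\in[s]\setminus\operatorname{ran}t$; apply the first statement with $c=t$.

(b) If $(p,b)$ is a common point, then $p$ extends $s$ and $s'$, and $b$ extends $t$ and $t'$. A sequence extends two comparable sequences exactly when it extends their union. Also $O(\emptyset,\emptyset)=X_\lambda$.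

(c) For fixed $m<\omega$ and $\beta<\lambda$, the sets $O(s,t)$ with $|s|=m$ and $\operatorname{dom}t=\beta$ partition $X_\lambda$, so each has an open complement. Two distinct points $(p,b)$ and $(p',b')$ have $(p{\upharpoonright}m,b{\upharpoonright}\beta)\neq(p'{\upharpoonright}m,b'{\upharpoonright}\beta)$ for some $m$ and $\beta$, so they lie in different pieces of such a partition. A clopen neighborhood is its own closure, which gives regularity.

(d) Sufficiency is immediate from the definition. Let $O(s',t')\subseteq O(s,t)$; by (a) and (b) the coordinates are comparable. If $s'\subsetneq s$, then $[s']\setminus[s]$ contains some $[u]$, so it contains a point $p\notin\operatorname{ran}t'$, and (a) with $c=t'$ gives a point of $O(s',t')\setminus O(s,t)$. If $t'\subsetneq t$, let $\xi=\operatorname{dom}t'$, pick $p\in[s']\setminus\operatorname{ran}t'$ and $y\notin\{p,t(\xi)\}$, and apply (a) with $c=t'^\frown\langle y\rangle$ to get such a point.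
\end{proof}

The base of all $O(s,t)$ does not witness subcompactness: for any $p\in2^\omega$ the clopen sets $O(p{\upharpoonright}i,\langle p\rangle)$ decrease and have empty intersection, since a common point $(p',b)$ would have $p'=p=b(0)$. Whether a better base exists depends on $\lambda$.

\begin{example}\label{ex:omega}
\emph{The space $X_\omega$ is subcompact.} Let $\mathcal B$ consist of the sets $O(s,t)$ with $[s]\cap\operatorname{ran}t=\emptyset$. This is a base: if $(p,b)\in O(s,t)$, then $\operatorname{ran}t$ is a finite set missing $p$, so $O(p{\upharpoonright}m,t)\in\mathcal B$ for all large $m$. Let $\mathcal F\subseteq\mathcal B$ be a regular filter base. Any two members meet, so the first coordinates $s$ are pairwise comparable, and so are the second coordinates $t$. By compactness the chain of the sets $[s]$ has a common point $p$. For each member $O(s,t)$ we have $p\in[s]$, hence $p\notin\operatorname{ran}t$; so $p$ is not a value of the union $c$ of the second coordinates. Lemma~\ref{lem:basic}(a) gives a point $(p,b)\in\bigcap\mathcal F$.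
\end{example}

In $X_\omega$ all values forbidden so far can be avoided at once. In $X_{\omega_1}$ a single move can forbid infinitely many values: if $t_0\in(2^\omega)^\omega$ has dense range, then by Lemma~\ref{lem:basic}(d) no $O(s,t)\subseteq O(\emptyset,t_0)$ satisfies $[s]\cap\operatorname{ran}t=\emptyset$. The forbidden values must then be avoided a few at a time, according to a schedule, and the schedule is the information that has to be remembered. From now on $X=X_{\omega_1}$ and $T=T_{\omega_1}$.

\section{Deadlines: a representing triple for $X$}\label{sec:deadlines}

A name of $O(s,t)$ will assign to each position $\xi\in\operatorname{dom}t$ a deadline $e(\xi)<\omega$. Time is measured by the length of $s$, and the value $t(\xi)$ has to be avoided in the next step once $|s|\geq e(\xi)$. Only finitely many values may be due at any time, so $e$ should be \emph{finite-to-one}: $e^{-1}(n)$ is finite for each $n$. No finite-to-one map $\omega_1\to\omega$ exists, since $\omega_1$ is uncountable, so the deadlines cannot be fixed once and for all in this way; we make them part of the name.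

\begin{proposition}\label{prop:triple}
The space $X$ has a representing triple $(Q,\ll,B)$ in which every $B(q)$ is clopen.
\end{proposition}

\begin{proof}
Let $Q$ be the set of all $q=(s,t,e)$ with $s\in2^{<\omega}$, $t\in T$ and $e\colon\operatorname{dom}t\to\omega$ finite-to-one. Put $B(q)=O(s,t)$, a nonempty clopen set by Lemma~\ref{lem:basic}. Let $(s,t,e)\ll(s',t',e')$ if
\begin{itemize}
\item[(i)] $s\subsetneq s'$ and $t\subseteq t'$ (time advances);
\item[(ii)] $e'(\xi)\leq e(\xi)$ for all $\xi\in\operatorname{dom}t$ (deadlines are not postponed);
\item[(iii)] $t(\xi)\notin[s']$ whenever $\xi\in\operatorname{dom}t$ and $e(\xi)\leq|s|$ (values that were due have been avoided).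
\end{itemize}

\emph{Transitivity.} Let $(s,t,e)\ll(s',t',e')\ll(s'',t'',e'')$. Then $s\subsetneq s''$ and $t\subseteq t''$, and $e''(\xi)\leq e'(\xi)\leq e(\xi)$ for $\xi\in\operatorname{dom}t\subseteq\operatorname{dom}t'$. If $e(\xi)\leq|s|$, then $t(\xi)\notin[s']\supseteq[s'']$.

\emph{(R1) and (R2).} A countable ordinal has an injection into $\omega$, so every $O(s,t)$ has a name. Condition (i) gives (R2).

\emph{(R3).} Let $(p,b)\in B(s,t,e)\cap B(s',t',e')$. As $t,t'\subseteq b$, the union $t''=t\cup t'$ is the longer of the two, and $t''\subseteq b$. For $\xi\in\operatorname{dom}t''$ let $e''(\xi)$ be the minimum of those of $e(\xi),e'(\xi)$ that are defined. Then $e''$ is finite-to-one because $(e'')^{-1}(n)\subseteq e^{-1}(n)\cup (e')^{-1}(n)$. The values $t(\xi)$ with $e(\xi)\leq|s|$ and $t'(\xi)$ with $e'(\xi)\leq|s'|$ are finitely many, and they differ from $p$ because they lie in $\operatorname{ran}b$. So there is $m>\max(|s|,|s'|)$ such that $[p{\upharpoonright}m]$ contains none of them. Let $q''=(p{\upharpoonright}m,t'',e'')$. Then $(p,b)\in B(q'')$. Moreover $(s,t,e)\ll q''$: (i) holds since $s\subseteq p$ and $|s|<m$, (ii) by the choice of $e''$, and (iii) by the choice of $m$. The same three reasons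 give $(s',t',e')\ll q''$.

\emph{(R4).} Let $D\subseteq Q$ be directed. Any two elements of $D$ have a common successor, so by (i) the $s$-coordinates of elements of $D$ are pairwise comparable, and so are the $t$-coordinates. Every element has a successor in $D$ with a longer $s$-coordinate, so the union of the $s$-coordinates is a point $p\in2^\omega$. Let $c$ be the union of the $t$-coordinates, a function on some $\delta\leq\omega_1$.

We claim that $p\notin\operatorname{ran}c$. A value of $c$ has the form $t(\xi)$ with $q=(s,t,e)\in D$ and $\xi\in\operatorname{dom}t$. Choose $q=q_0\ll q_1\ll q_2\ll\cdots$ in $D$, with $q_k=(s_k,t_k,e_k)$; then $|s_k|\geq k$ by (i). For $k=e(\xi)$ we have $t_k(\xi)=t(\xi)$ by (i) and $e_k(\xi)\leq e(\xi)=k\leq|s_k|$ by (ii). So (iii) for $q_k\ll q_{k+1}$ gives $t(\xi)\notin[s_{k+1}]$, while $p\in[s_{k+1}]$. Hence $t(\xi)\neq p$.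

By Lemma~\ref{lem:basic}(a) there is $b\supseteq c$ with $(p,b)\in X$, and this point lies in $B(q)$ for all $q\in D$.
\end{proof}

Condition (ii) cannot be dropped: the names $(p{\upharpoonright}k,\langle p\rangle,e_k)$ with $e_k(0)=k+1$ satisfy (i) and, vacuously, (iii), yet the named sets have empty intersection. Condition (ii) forces us to merge two schedules in (R3) by taking a minimum, and this is why $e$ is allowed to be finite-to-one: a minimum of two injections need not be injective.

\section{Predicting a stationary strategy}\label{sec:predict}

Empty defeats a stationary strategy $\sigma$ by computing in advance the point $p$ that $\sigma$ is going to build and putting $p$ on the list of forbidden values in the first move. The difficulty is circular: the answers of $\sigma$ depend on the list, so changing the list may change $p$. Two examples show how to break the circle. Empty plays only basic sets in them, so only the values $\sigma(O(s,t))$ matter; by Lemma~\ref{lem:basic}(d) they may be prescribed as functions of $(s,t)$. For $y\in2^\omega$ let $a(s,y)=s^\frown\langle1-y(|s|)\rangle$, a one-step extension of $s$ with $y\notin[a(s,y)]$.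

\begin{example}\label{ex:predict}
(a) Suppose that for infinite $\operatorname{dom}t$ we have $\sigma(O(s,t))=O(s',t)$, where $s'$ arises from $s$ by applying $a(\,\cdot\,,t(0)),\dots,a(\,\cdot\,,t(|s|))$ in turn. This strategy follows the deadlines $e(\xi)=\xi$ on $\omega$. Fix any $t^*\in(2^\omega)^\omega$. For $t\supseteq t^*$ the answer $s'$ depends on $s$ alone; call it $h(s)$. Let $s_0=\emptyset$, $s_{i+1}=h(s_i)$, $p=\bigcup_is_i$ and $t_0=t^{*\frown}\langle p\rangle$. Then $O_i=O(s_i,t_0)$ satisfies $O_{i+1}=\sigma(O_i)$, and a common point $(p',b)$ would have $p'=p=b(\omega)$. Empty has placed $p$ beyond the part of the list that $\sigma$ reads.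

(b) Suppose that $\sigma(O(s,t))=O(a(s,y),t)$ whenever $t$ has a last entry $y$. Now there is no $t^*$ above which the answer depends on $s$ alone, as one sees by appending the constant sequences $\mathbf 0$ and $\mathbf 1$. But every $t$ has the extension $t^\frown\langle\mathbf 0\rangle$, at which the answer is $h(s)=s^\frown\langle1\rangle$. So Empty predicts $p=\mathbf 1$, hides it in $t_0=\langle\mathbf 1,\mathbf 0\rangle$, and wins with $O_i=O(\mathbf 1{\upharpoonright}i,t_0)$.
\end{example}

The general case combines the two: there are $t^*$ and $h$ such that every list extending $t^*$ can be extended further to provoke the answer $h(s)$. This rests on the following lemma, a Baire category argument in $T$. It uses that the union of an increasing $\omega$-sequence in $T$ is in $T$, because its domain is a supremum of countably many countable ordinals.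

\begin{lemma}\label{lem:color}
Let $C$ be a countable set and $f\colon2^{<\omega}\times T\to C$. There are $t^*\in T$ and $h\colon2^{<\omega}\to C$ such that for every $s\in2^{<\omega}$ and every $t\in T$ with $t\supseteq t^*$ there is $t'\in T$ with $t'\supseteq t$ and $f(s,t')=h(s)$.
\end{lemma}

\begin{proof}
All sequences denoted by $t$, $v$, $w$ are in $T$. We first treat one $s$ and show: for every $v$ there are $w\supseteq v$ and $u\in C$ such that every $t\supseteq w$ has an extension $t'$ with $f(s,t')=u$. Suppose this fails for $v$. Then for every $w\supseteq v$ and $u\in C$ there is $t\supseteq w$ such that $f(s,t')\neq u$ for all $t'\supseteq t$. List $C=\{u_j:j<\omega\}$, with repetitions if necessary, and choose $v\subseteq w_0\subseteq w_1\subseteq\cdots$ inductively such that $f(s,t')\neq u_j$ for all $t'\supseteq w_j$. The union $w_\omega=\bigcup_jw_j$ is in $T$ and extends every $w_j$, so $f(s,w_\omega)\neq u_j$ for all $j$, which is absurd.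

Now list $2^{<\omega}=\{s^j:j<\omega\}$. Put $v_0=\emptyset$; given $v_j$, apply the above to $s^j$ and $v_j$ to obtain $v_{j+1}=w$ and $h(s^j)=u$. Let $t^*=\bigcup_jv_j\in T$. If $t\supseteq t^*$, then $t\supseteq v_{j+1}$, so $t$ has an extension $t'$ with $f(s^j,t')=h(s^j)$.
\end{proof}

This is the point at which $\omega_1$ is needed. For $T_\omega$ the lemma fails with $f(s,t)=\operatorname{dom}t\in\omega$, since the value $u$ is not attained above a sequence of length greater than $u$; this agrees with Example~\ref{ex:omega}.

\begin{proposition}\label{prop:defeat}
Let $\sigma$ assign to each nonempty open set $O\subseteq X$ a nonempty open set $\sigma(O)\subseteq O$. Then there are nonempty clopen sets $O_0\supseteq O_1\supseteq\cdots$ with $O_{i+1}\subseteq\sigma(O_i)$ for all $i$ and $\bigcap_iO_i=\emptyset$.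
\end{proposition}

\begin{proof}
We first replace the answers of $\sigma$ by basic sets. Let $(s,t)\in2^{<\omega}\times T$ and pick a point $(p',b')\in\sigma(O(s,t))$. A basic neighborhood of this point has the form $O(p'{\upharpoonright}m,b'{\upharpoonright}\beta)$ and shrinks as $m<\omega$ and $\beta<\omega_1$ grow. So we can choose one inside $\sigma(O(s,t))$ with $m>|s|$ and $\beta\geq\operatorname{dom}t$. Put $f(s,t)=p'{\upharpoonright}m$ and $g(s,t)=b'{\upharpoonright}\beta$. Since $s\subseteq p'$ and $t\subseteq b'$, we have
\begin{equation}\label{eq:fg}
s\subsetneq f(s,t),\qquad t\subseteq g(s,t),\qquad O\bigl(f(s,t),g(s,t)\bigr)\subseteq\sigma(O(s,t)).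
\end{equation}
The component $g$ has uncountably many possible values and cannot be predicted by Lemma~\ref{lem:color}, but it need not be: Empty is free to extend it. The component $f$ has values in the countable set $C=2^{<\omega}$. Let $t^*$ and $h$ be given by Lemma~\ref{lem:color}.

\emph{The prediction.} Each $h(s)$ is of the form $f(s,t')$, so $s\subsetneq h(s)$. Put $s_0=\emptyset$, $s_{i+1}=h(s_i)$ and $p=\bigcup_is_i\in2^\omega$.

\emph{The play.} We choose $t_0\subseteq t_1\subseteq\cdots$ in $T$, all extending $t^*$, with $f(s_i,t_i)=s_{i+1}$. By Lemma~\ref{lem:color} there is $t_0\supseteq t^{*\frown}\langle p\rangle$ with $f(s_0,t_0)=h(s_0)=s_1$. Given $t_i$, we have $g(s_i,t_i)\supseteq t_i\supseteq t^*$, so the lemma gives $t_{i+1}\supseteq g(s_i,t_i)$ with $f(s_{i+1},t_{i+1})=h(s_{i+1})=s_{i+2}$. Let $O_i=O(s_i,t_i)$, a nonempty clopen set. Since $s_{i+1}=f(s_i,t_i)$ and $t_{i+1}\supseteq g(s_i,t_i)$, \eqref{eq:fg} yields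
\[
O_{i+1}\subseteq O\bigl(f(s_i,t_i),g(s_i,t_i)\bigr)\subseteq\sigma(O_i)\subseteq O_i .
\]
If $(p',b)\in\bigcap_iO_i$, then $p'$ extends every $s_i$, so $p'=p$, and $b\supseteq t_0\supseteq t^{*\frown}\langle p\rangle$, so $p\in\operatorname{ran}b$. This contradicts $(p',b)\in X$.
\end{proof}

\section{The counterexample and its consequences}\label{sec:conclusion}

The space $X=X_{\omega_1}$ fails to be subcompact in a strong sense: bases may be weakened to $\pi$-bases and filter bases restricted to countable ones.

\begin{theorem}\label{thm:strong}
The space $X$ has no $\pi$-base $\mathcal P$ of nonempty open sets such that every countable regular filter base $\mathcal F\subseteq\mathcal P$ has nonempty intersection. Moreover, Nonempty has no stationary winning strategy in the Banach--Mazur game on $X$.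
\end{theorem}

\begin{proof}
Against a stationary strategy $\sigma$, Empty wins by playing the sets $O_i$ of Proposition~\ref{prop:defeat}. This is the second statement, and the first follows from it by Lemma~\ref{lem:stationary}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X=X_{\omega_1}$ is regular by Lemma~\ref{lem:basic}(c) and has a representing triple with clopen sets $B(q)$ by Proposition~\ref{prop:triple}. By Proposition~\ref{prop:envelope} it is a closed continuous retract of a zero-dimensional subcompact space $Y$ in which $Y\setminus X$ is a dense set of isolated points. A base witnessing subcompactness of $X$ would be a $\pi$-base of the kind excluded by Theorem~\ref{thm:strong}. No axiom beyond ZFC has been used.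
\end{proof}

\begin{corollary}\label{cor:class}
The class of continuous retracts of subcompact spaces is closed under continuous retracts, is exactly the class of regular spaces with a representing triple, and strictly contains the class of subcompact spaces.
\end{corollary}

\begin{proof}
If $r\colon Y\to X$ and $r'\colon X\to Z$ are retractions, so is $r'\circ r\colon Y\to Z$; this gives the first statement. A subspace of a regular space is regular, so the second is Theorem~\ref{thm:classification}. Every space is a retract of itself, and the inclusion is strict by Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}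
The existence of a representing triple is the characterization of domain representability given by Fleissner and Yengulalp \cite{FY}; it is not used above. With it, Theorem~\ref{thm:classification} says that a regular space is a continuous retract of a subcompact space if and only if it is domain representable, and Theorem~\ref{thm:main} gives a domain representable space that is not subcompact.
\end{remark}

\begin{thebibliography}{9}

\bibitem{coding}
\emph{Coding strategies, the Choquet game, and domain representability},
\texttt{https://ecommons.udayton.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1033\&\allowbreak context=mth\_fac\_pub}.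

\bibitem{FY}
Fleissner and Yengulalp, \emph{When $C_p(X)$ is domain representable}, Fund. Math. 223 (2013).

\end{thebibliography}
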